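
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Connectifications of countable topological groups}


\begin{abstract}
A connectification of a Hausdorff space $X$ is a connected Hausdorff space that contains $X$ as a dense subspace. We show that a countable nondiscrete Hausdorff topological group need not have a connectification with countable remainder: the integers with the finest group topology in which $2^n\to 0$ have none. More generally, if a countable nondiscrete group is a $k_\omega$-space, the least size of the remainder of a connectification is exactly the bounding number $\mathfrak b$, while for countable nondiscrete metrizable groups it is $\omega$. Every countable group that admits a nondiscrete Hausdorff group topology admits topologies of both kinds.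
\end{abstract}

\section{The question and the results}

A Hausdorff space $X$ is \emph{connectifiable} if it embeds densely into a connected Hausdorff space $Y$. We then regard $X$ as a dense subspace of $Y$, call $Y$ a \emph{connectification} of $X$, and call $Y\setminus X$ its \emph{remainder}. If the remainder can be chosen countable, $X$ is \emph{countably connectifiable} (or $\omega$-connectifiable). Throughout, ``countable'' means of cardinality at most $\omega$. This paper answers the following question from \cite{connectifying}.

\begin{quote}
\emph{Let $G$ be a countable nondiscrete Hausdorff topological group. Is $G$ countably connectifiable?}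
\end{quote}

What must a remainder do? Suppose that $X$ splits into two disjoint nonempty open sets $A$ and $X\setminus A$. If $Y$ is connected, some new point must lie in the closure of both parts and so glue them together; Lemma~\ref{lem:glue} says that this is all that is needed. A countable regular space has a great many such splittings. There is one evident obstruction: if $A$ is compact, then $A$ is already closed in $Y$, and no new point can touch it. So a space with a nonempty proper compact open subset, for instance a space that has an isolated point and at least one other point, has no connectification at all.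

This obstruction is absent here. A nonempty compact open subset of a countable Hausdorff group $G$ has an isolated point, by the Baire category theorem; that point is isolated in $G$, and by homogeneity $G$ is discrete. Moreover, the most familiar example is favorable. The rationals have a connectification with countable remainder (Section~\ref{sec:metrizable}), and every countable nondiscrete metrizable group is homeomorphic to $\mathbb Q$. One would therefore guess that the answer is yes. It is no.

\begin{theorem}\label{thm:main}
There is a group topology $\tau$ on $\mathbb Z$, nondiscrete and Hausdorff, such that $(\mathbb Z,\tau)$ is not countably connectifiable. One may take for $\tau$ the finest group topology in which $2^n\to0$.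
\end{theorem}

The proof uses one property of this topology: $(\mathbb Z,\tau)$ is an increasing union of compact sets $X_0\subseteq X_1\subseteq\cdots$, and a set is open as soon as its trace on each $X_n$ is open. A clopen set can therefore be built one compact piece at a time. A countable remainder $\{y_0,y_1,\dots\}$ can be avoided during the construction: at stage $n$ only a compact piece has been decided, and a compact set can be separated from the point $y_n$ in any Hausdorff space.

The same point of view gives the exact size of the smallest remainder. Recall that for $f,g\in\omega^\omega$ one writes $f\le^* g$ if $f(i)\le g(i)$ for all but finitely many $i$, and $f<^*g$ if $f(i)<g(i)$ for all but finitely many $i$. The \emph{bounding number} $\mathfrak b$ is the least size of a family in $\omega^\omega$ that has no $\le^*$-upper bound. A countable family $\{f_0,f_1,\dots\}$ is bounded by $i\mapsto\max_{m\le i}f_m(i)$, so $\omega_1\le\mathfrak b\le 2^\omega$. A Hausdorff space $X$ is a \emph{$k_\omega$-space} (via $(X_n)$) if $X=\bigcup_nX_n$ with $X_0\subseteq X_1\subseteq\cdots$ compact, and a set $O\subseteq X$ is open if and only if $O\cap X_n$ is open in $X_n$ for all $n$. Passing to complements,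 one may read ``closed'' for ``open'' in this condition. Finitely many initial $X_n$ may be discarded without affecting it.

\begin{theorem}\label{thm:metr}
A countable nondiscrete metrizable group has a connectification with remainder of size exactly $\omega$, and none with finite remainder.
\end{theorem}

\begin{theorem}\label{thm:komega}
Let $G$ be a countable nondiscrete topological group that is a $k_\omega$-space. The least cardinality of $Y\setminus G$ over all connectifications $Y$ of $G$ is exactly $\mathfrak b$. In particular, $G$ is connectifiable but not countably connectifiable.
\end{theorem}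

\begin{theorem}\label{thm:both}
Every countable group that admits a nondiscrete Hausdorff group topology admits both a nondiscrete metrizable group topology, which is countably connectifiable, and a finer nondiscrete Hausdorff group topology that is $k_\omega$, which is not.
\end{theorem}

Thus neither the hypotheses of the question nor the underlying abstract group decides the answer.

\medskip
We shall use the following standard facts. A space is \emph{zero-dimensional} if its clopen sets form a base.

\begin{itemize}
\item[(F1)] A Hausdorff topological group is regular: if $V=V^{-1}$ is a neighborhood of $e$ with $VV\subseteq U$, then $\overline V\subseteq U$.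
\item[(F2)] A countable regular Hausdorff space is Lindel\"of, hence normal. It is zero-dimensional: given a point $x$ in an open set $O$, take a continuous $f$ into $[0,1]$ with $f(x)=0$ and $f=1$ off $O$. Since $f$ takes only countably many values, it omits some $r\in(0,1)$, and $f^{-1}([0,r))$ is clopen.
\item[(F3)] Let $K$ be a countable compact Hausdorff space. Countably many continuous functions to $[0,1]$ separate its points, so $K$ is metrizable. By (F2) and compactness, any two disjoint closed sets in $K$ are separated by a clopen set. There are only countably many clopen sets, each being a finite union of members of a countable base. If $K\ne\emptyset$, then $K$ has an isolated point, by the Baire category theorem.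
\end{itemize}

\section{Gluing points, and the metrizable case}\label{sec:metrizable}

\begin{lemma}\label{lem:glue}
Let $X$ be dense in $Y$. For every clopen $A\subseteq X$ we have $\operatorname{cl}_YA\cup\operatorname{cl}_Y(X\setminus A)=Y$, and $\operatorname{cl}_YA\cap\operatorname{cl}_Y(X\setminus A)\subseteq Y\setminus X$. The space $Y$ is connected if and only if
\[
\operatorname{cl}_YA\cap\operatorname{cl}_Y(X\setminus A)\neq\emptyset\qquad\text{for every nonempty proper clopen } A\subset X .
\]
\end{lemma}

\begin{proof}
The union of the two closures is $\operatorname{cl}_YX=Y$. Inside $X$ they are $\operatorname{cl}_XA=A$ and $\operatorname{cl}_X(X\setminus A)=X\setminus A$, so they have no common point in $X$. If $A$ is nonempty and proper and the two closures are disjoint, they are complementary nonempty closed sets, and $Y$ is disconnected. Conversely, let $C\subset Y$ be clopen, nonempty and proper. Since $X$ is dense, $A=C\cap X$ is nonempty and proper in $X$, and it is clopen there. Then $\operatorname{cl}_YA\subseteq C$ and $\operatorname{cl}_Y(X\setminus A)\subseteq Y\setminus C$ are disjoint.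
\end{proof}

In particular, \emph{$Y$ is disconnected if some nonempty proper clopen $U\subset X$ has no point of $Y\setminus X$ in its closure}. All our proofs of disconnectedness take this form.

\begin{proposition}\label{prop:finite}
Let $X$ be a zero-dimensional Hausdorff space with at least two points. Then $X$ has no connectification with finite remainder.
\end{proposition}

\begin{proof}
Let $X$ be dense in a Hausdorff space $Y$ with $Y\setminus X$ finite, and fix $x\in X$. Separate $x$ from each of the finitely many points of $Y\setminus X$ and intersect; this gives an open $W\ni x$ in $Y$ with $\operatorname{cl}_YW\subseteq X$. Choose a clopen proper subset $A$ of $X$ with $x\in A\subseteq W$. No point of $Y\setminus X$ lies in $\operatorname{cl}_YA$, so $Y$ is disconnected.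
\end{proof}

For an infinite remainder this argument breaks down, because an intersection of infinitely many open sets need not be open. For $\mathbb Q$ and a countably infinite remainder the conclusion itself fails, as we now show.

\begin{proof}[Proof of Theorem~\ref{thm:metr}]
Let $G$ be a countable nondiscrete metrizable group. It is zero-dimensional by (F2) and has more than one point, so Proposition~\ref{prop:finite} excludes finite remainders. By homogeneity $G$ has no isolated points, so it is homeomorphic to $\mathbb Q$ by Sierpi\'nski's theorem on countable metrizable spaces without isolated points. It remains to connectify $\mathbb Q$.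

There are uncountably many clopen sets $A\subseteq\mathbb Q$ to be glued to their complements, but each betrays itself through countable data: if $a\in A$ and $b\notin A$, then translation by $q=b-a$ moves all rational points of some interval around $a$ from $A$ out of $A$. So one gluing point for each pair consisting of a translation and an interval will do.

Enumerate all pairs $(q,I)$, where $q\in\mathbb Q\setminus\{0\}$ and $I$ is a nonempty open interval with rational endpoints, as $(q_i,I_i)_{i<\omega}$. Choose inductively an irrational number
\[
z_i\in I_i\setminus\bigcup_{j<i}(z_j+\mathbb Q).
\]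
The numbers $z_i$ lie in different cosets of $\mathbb Q$ and $q_i\ne0$, so all the numbers $z_i,\ z_i+q_i$ $(i<\omega)$ are distinct irrationals. Let $Y=\mathbb Q\cup\{y_i:i<\omega\}$ with distinct new points $y_i$. Let $\mathbb Q$ be open in $Y$ with its usual topology, and let the basic neighborhoods of $y_i$ be the sets $\{y_i\}\cup(W\cap\mathbb Q)$, where $W\subseteq\mathbb R$ is open and contains $z_i$ and $z_i+q_i$. Then $\mathbb Q$ is dense in $Y$. Assign to each rational $x$ the set $\{x\}$ and to each $y_i$ the set $\{z_i,z_i+q_i\}$. Different points of $Y$ receive disjoint finite subsets of $\mathbb R$, and these have disjoint neighborhoods in $\mathbb R$; so $Y$ is Hausdorff.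

To see that $Y$ is connected, let $A\subset\mathbb Q$ be clopen, nonempty and proper. Pick $a\in A$ and $b\in\mathbb Q\setminus A$, and put $q=b-a$. The set $\{x\in A: x+q\notin A\}$ is open in $\mathbb Q$ and contains $a$, so it contains $I\cap\mathbb Q$ for some open interval $I\ni a$ with rational endpoints. Let $(q,I)=(q_i,I_i)$. Rationals in $I$ close to $z_i$ belong to $A$, and their translates by $q$, which are close to $z_i+q_i$, do not. Hence $y_i\in\operatorname{cl}_YA\cap\operatorname{cl}_Y(\mathbb Q\setminus A)$, and $Y$ is connected by Lemma~\ref{lem:glue}.
\end{proof}

\section{Group topologies determined by compact sets}\label{sec:topology}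

To defeat countable remainders we need a topology in which a clopen set can be built piece by piece, with a new choice at every step. We start with a group topology and a suitable exhaustion by compact sets, and pass to the finest topology that induces the same topology on these sets. Inversion presents no problem. Joint continuity of multiplication does: a neighborhood $U\times V$ of a pair must be found although $U$ and $V$ are tested on infinitely many compact sets. Since the pieces $U\cap X_n$ and $V\cap X_n$ can be kept compact, they can be enlarged step by step.

\begin{lemma}\label{lem:komega}
Let $(\Gamma,\rho)$ be a countable Hausdorff topological group, and let $X_0\subseteq X_1\subseteq\cdots$ be $\rho$-compact sets with $\bigcup_nX_n=\Gamma$ and $X_n^{-1}=X_n$, such that for each $n$ there is an $m(n)$ with $X_nX_n\subseteq X_{m(n)}$. Let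
\[
\tau=\{O\subseteq\Gamma:\ O\cap X_n\text{ is $\rho$-open in }X_n\text{ for all }n\}.
\]
Then $\tau\supseteq\rho$ is a Hausdorff group topology, it induces on each $X_n$ the same topology as $\rho$, and $(\Gamma,\tau)$ is a $k_\omega$-space via $(X_n)$.
\end{lemma}

\begin{proof}
The family $\tau$ is a topology because unions and finite intersections commute with traces on $X_n$. It contains $\rho$, so it is Hausdorff. Traces of $\tau$-open sets on $X_n$ are $\rho$-open in $X_n$ by definition, and $\rho$-open sets are $\tau$-open; so $\rho$ and $\tau$ agree on $X_n$. Hence the $X_n$ are $\tau$-compact, and $(\Gamma,\tau)$ is $k_\omega$ via $(X_n)$. Inversion is $\tau$-continuous since $O^{-1}\cap X_n=(O\cap X_n)^{-1}$.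

For multiplication, let $ab\in O\in\tau$, and choose $n_0$ with $a,b\in X_{n_0}$. We claim, for every $n$:
\begin{quote}
\emph{If $K,L\subseteq X_n$ are compact and $KL\subseteq O$, there are clopen subsets $U\supseteq K$ and $V\supseteq L$ of $X_n$ with $UV\subseteq O$.}
\end{quote}
Indeed, multiplication $X_n\times X_n\to X_{m(n)}$ is continuous, so the preimage of $O\cap X_{m(n)}$ is open in $X_n\times X_n$ and contains $K\times L$. By the tube lemma it contains a product of open neighborhoods of $K$ and $L$ in $X_n$, and by (F3) these can be shrunk to clopen ones.

Apply the claim in $X_{n_0}$ to $\{a\}$ and $\{b\}$ to get $U_{n_0},V_{n_0}$. Given clopen subsets $U_n,V_n$ of $X_n$ with $U_nV_n\subseteq O$, apply it in $X_{n+1}$ to the compact sets $U_n,V_n$ to get $U_{n+1}\supseteq U_n$ and $V_{n+1}\supseteq V_n$. Put $U=\bigcup_{n\ge n_0}U_n$ and $V=\bigcup_{n\ge n_0}V_n$. Then $a\in U$ and $b\in V$, and since the two sequences increase, $UV\subseteq O$. For each $m$ we have $U\cap X_m=\bigcup_{n\ge\max(m,n_0)}(U_n\cap X_m)$. Each $U_n\cap X_m$ here is open in $X_m$, because $X_m\subseteq X_n$. So $U\in\tau$, and in the same way $V\in\tau$.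
\end{proof}

\begin{proposition}\label{prop:Z}
Let $\rho$ be the $2$-adic topology on $\mathbb Z$, with neighborhood base $\{2^k\mathbb Z:k\ge0\}$ at $0$. Put
\[
E=\{0\}\cup\{\pm2^i:i\ge0\},\qquad X_n=\underbrace{E+\cdots+E}_{n+1\text{ summands}},
\]
and let $\tau$ be defined from $\rho$ and $(X_n)$ as in Lemma~\ref{lem:komega}. Then $\tau$ is a nondiscrete Hausdorff group topology, $(\mathbb Z,\tau)$ is $k_\omega$ via $(X_n)$, and $\tau$ is the finest group topology on $\mathbb Z$ in which $2^i\to0$.
\end{proposition}

\begin{proof}
In $\rho$ the set $E$ is compact, since every neighborhood of $0$ contains all but finitely many of its points. Hence $X_n$, an image of $E^{n+1}$ under addition, is $\rho$-compact. We have $X_n\subseteq X_{n+1}$ because $0\in E$, and $-X_n=X_n$. The union is $\mathbb Z$ because every integer is a finite sum of elements of $\{0,1,-1\}\subseteq E$, and $X_n+X_n=X_{2n+1}$. So Lemma~\ref{lem:komega} applies. As $\rho$ and $\tau$ agree on $X_0=E$, we have $2^i\to0$ in $\tau$; in particular, $\tau$ is not discrete.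

Let $\sigma$ be a group topology on $\mathbb Z$ in which $2^i\to0$. Then also $-2^i\to0$ in $\sigma$, so every $\sigma$-neighborhood of $0$ contains all but finitely many points of $E$. Hence the inclusion $(E,\rho)\to(\mathbb Z,\sigma)$ is continuous at $0$. It is continuous at the other points of $E$, because these are isolated in $(E,\rho)$: the class $\pm2^i+2^{i+2}\mathbb Z$ meets $E$ only in $\pm2^i$. Consequently the addition map $s\colon(E,\rho)^{n+1}\to(\mathbb Z,\sigma)$ is continuous. As a map onto the Hausdorff space $(X_n,\rho)$, the map $s$ is a continuous surjection from a compact space, hence a quotient map. Therefore the inclusion $(X_n,\rho)\to(\mathbb Z,\sigma)$ is continuous; that is, every $\sigma$-open set has a $\rho$-open trace on $X_n$. This holds for all $n$, so $\sigma\subseteq\tau$.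
\end{proof}

\section{The integers: countable remainders do not suffice}\label{sec:countable}

Let $G=(\mathbb Z,\tau)$, with $E$, $X_n$ and $\rho$ as in Proposition~\ref{prop:Z}. Since $\rho$ and $\tau$ agree on $X_n$, we need not distinguish between them when we speak of compact subsets of $X_n$ or of clopen subsets of $X_n$.

In this group the construction of clopen sets can be carried out with congruences. We use one consequence of compactness:
\begin{equation}\label{eq:sep}
\text{if }K,L\subseteq\mathbb Z\text{ are disjoint and $\rho$-compact, then }(K+2^k\mathbb Z)\cap L=\emptyset\text{ for some }k .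
\end{equation}
Indeed, we may assume $K\neq\emptyset$. Each $x\in K$ has some $k_x$ with $(x+2^{k_x}\mathbb Z)\cap L=\emptyset$, and finitely many of the classes $x+2^{k_x}\mathbb Z$ cover $K$. Let $k$ be the largest of the corresponding $k_x$. An element of $L$ congruent modulo $2^k$ to an element of $K$ would lie in one of these classes, which is impossible. Note also that $K+2^k\mathbb Z$, a union of residue classes modulo $2^k$, is $\rho$-clopen.

\paragraph{The first two steps.} Let $G$ be dense in a Hausdorff space $Y$ with remainder $\{y_0,y_1,\dots\}$. We look for a clopen set $U\subset G$ with $0\in U\not\ni1$ whose closure contains no $y_n$. First we decide $U$ on $X_0=E$: put $U_0=\{0\}\cup\{\pm2^i:i\ge1\}$. This set is compact, so $Y$, being Hausdorff, has an open set $W_0\supseteq U_0$ with $y_0\notin\operatorname{cl}_YW_0$. We decide to keep the whole of $U$ inside $W_0$; this takes care of $y_0$. The set $X_1\setminus W_0$ is closed in $X_1$, hence compact, and it is disjoint from $U_0$. So by \eqref{eq:sep} there is $k_0\ge1$ such that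
\[
U_1=X_1\cap(U_0+2^{k_0}\mathbb Z)
\]
lies in $W_0$. It is clopen in $X_1$. All its elements are even, and $\pm1$ are the only points of $X_0\setminus U_0$, so $U_1\cap X_0=U_0$: nothing decided before is changed. Now it is the turn of $y_1$. We have not protected ourselves against $y_1$ so far, and there was no need to, since the part $U_1$ that has been decided is compact. Choose an open $W_1\supseteq U_1$ with $y_1\notin\operatorname{cl}_YW_1$, and let $U_2=X_2\cap(U_1+2^{k_1}\mathbb Z)$ with $k_1$ so large that $U_2\subseteq W_0\cap W_1$ and $U_2\cap X_1=U_1$; and so on.

The exponents $k_n$ may tend to infinity, so the union of the $U_n$ need not be open in the $2$-adic topology. It is open in $\tau$, because $\tau$ tests a set on one $X_n$ at a time. The passage from $\rho$ to $\tau$ is essential: by Theorem~\ref{thm:metr}, $(\mathbb Z,\rho)$ is countably connectifiable.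

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:Z} it remains to show that $Y$ is disconnected whenever $G$ is dense in a Hausdorff space $Y$ and $Y\setminus G$ is countable. If $Y=G$, this holds because $G$ is zero-dimensional, by (F1) and (F2), with more than one point. Otherwise write $Y\setminus G=\{y_0,y_1,\dots\}$, with repetitions if necessary. We construct sets $U_n$ clopen in $X_n$ and $W_n$ open in $Y$ such that, for all $n$,
\begin{equation}\label{eq:inv}
U_n\subseteq W_0\cap\dots\cap W_n,\qquad y_n\notin\operatorname{cl}_YW_n,\qquad U_{n+1}\cap X_n=U_n .
\end{equation}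
Start with $U_0=E\setminus\{1,-1\}$, which is clopen in $E$. Suppose that $U_n$ is given, clopen in $X_n$, with $U_n\subseteq W_i$ for $i<n$. As $U_n$ is compact and $y_n\notin U_n$, there is an open $W_n\supseteq U_n$ in $Y$ with $y_n\notin\operatorname{cl}_YW_n$. The set
\[
L=(X_n\setminus U_n)\cup\Bigl(X_{n+1}\setminus\bigcap_{i\le n}W_i\Bigr)
\]
is disjoint from $U_n$. It is $\rho$-compact: $U_n$ is open in $X_n$, and the $\tau$-open sets $W_i\cap\mathbb Z$ have $\rho$-open traces on $X_{n+1}$. Choose $k_n$ with $(U_n+2^{k_n}\mathbb Z)\cap L=\emptyset$, by \eqref{eq:sep}, and put $U_{n+1}=X_{n+1}\cap(U_n+2^{k_n}\mathbb Z)$. This set is clopen in $X_{n+1}$, contains $U_n$, misses $X_n\setminus U_n$, and lies in $W_0\cap\dots\cap W_n$, so the construction continues.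

Let $U=\bigcup_nU_n$. By the last condition in \eqref{eq:inv}, $U\cap X_n=U_n$, which is clopen in $X_n$ for each $n$; so $U$ is clopen in $G$. Moreover $0\in U$, and $1\notin U$ since $1\in X_0\setminus U_0$. For each $n$ we have $U\subseteq W_n$: if $m\ge n$, then $U_m\subseteq W_n$ by \eqref{eq:inv}, and if $m<n$, then $U_m\subseteq U_n\subseteq W_n$. Hence $y_n\notin\operatorname{cl}_YU$ for every $n$, and $Y$ is disconnected by Lemma~\ref{lem:glue}.
\end{proof}

\section{Remainders smaller than $\mathfrak b$}\label{sec:lower}

The clopen set in Section~\ref{sec:countable} is coded by a sequence $(k_n)$ of integers, and to avoid a single point $y$ it is enough that the $k_n$ be sufficiently large from some stage on. This suggests that one sequence can serve all points of a remainder of size less than $\mathfrak b$. There is a difficulty: how large $k_n$ must be for $y$ depends on the set $U_n$ built so far, that is, on the earlier choices, so the requirement imposed by $y$ is not a function of $n$ alone. The remedy is to let it be a function of the \emph{position} $(n,U_n)$; since a countable compact space has only countably many clopen sets, there are only countably many positions. In this form the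 argument needs no group.

\begin{proposition}\label{prop:lower}
Let $X$ be a countable $k_\omega$-space with at least two points, dense in a Hausdorff space $Y$ with $|Y\setminus X|<\mathfrak b$. Then $Y$ is disconnected.
\end{proposition}

\begin{proof}
Let $X$ be $k_\omega$ via $(X_n)$. Discarding some initial $X_n$, fix distinct points $p,q\in X_0$. Each $X_n$ is a countable compact Hausdorff space, so (F3) applies to it. Let $\mathcal K$ be the set of all pairs $(n,K)$ such that $K$ is clopen in $X_n$ and $p\in K\not\ni q$. By (F3), $\mathcal K$ is countable and contains a pair $(n,K)$ for each $n$, so it is countably infinite. If $(n,K)\in\mathcal K$ and $m\le n$, then $(m,K\cap X_m)\in\mathcal K$.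

\emph{Possible extensions.} For $(n,K)\in\mathcal K$ fix a sequence $N_0(n,K)\supseteq N_1(n,K)\supseteq\cdots$ of clopen subsets of $X_{n+1}$ such that
\[
N_k(n,K)\cap X_n=K\quad\text{for all }k,
\]
and such that every open subset of $X_{n+1}$ containing $K$ contains some $N_k(n,K)$. To obtain it, let $d$ be a metric for $X_{n+1}$. By (F3) there are a clopen set $S\supseteq K$ in $X_{n+1}$ missing the closed set $X_n\setminus K$, and clopen sets $S_k$ with $K\subseteq S_k\subseteq\{x:d(x,K)<2^{-k}\}$. Put $N_k(n,K)=S\cap S_0\cap\dots\cap S_k$. An open set containing the compact set $K$ contains $\{x:d(x,K)<2^{-k}\}$ for some $k$. Note that $(n+1,N_k(n,K))\in\mathcal K$.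

\emph{Requirements.} For $y\in Y\setminus X$ and $(n,K)\in\mathcal K$ choose an open set $W_y(n,K)\supseteq K$ in $Y$ with $y\notin\operatorname{cl}_YW_y(n,K)$; this is possible because $K$ is compact and $Y$ is Hausdorff. Let $g_y(n,K)$ be the least $k$ such that for every $m\le n$
\begin{equation}\label{eq:req}
K\subseteq W_y(m,K\cap X_m)\ \Longrightarrow\ N_k(n,K)\subseteq W_y(m,K\cap X_m).
\end{equation}
Such a $k$ exists, because \eqref{eq:req} asks that $N_k(n,K)$ lie in an intersection of finitely many open sets that contain $K$. As the $N_k(n,K)$ decrease, \eqref{eq:req} holds for every $m\le n$ and all $k\ge g_y(n,K)$.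

\emph{The clopen set.} Each $g_y$ is a function from the countably infinite set $\mathcal K$ to $\omega$, and there are fewer than $\mathfrak b$ of them. Identifying $\mathcal K$ with $\omega$, we obtain $h\colon\mathcal K\to\omega$ such that, for every $y$, $g_y(n,K)\le h(n,K)$ for all but finitely many $(n,K)\in\mathcal K$. Let $U_0$ be a clopen subset of $X_0$ with $p\in U_0\not\ni q$, and put
\[
U_{n+1}=N_{h(n,U_n)}(n,U_n)\quad(n<\omega),\qquad U=\bigcup_nU_n .
\]
Then $U_{n+1}\cap X_n=U_n$, so $U\cap X_n=U_n$ for all $n$. Hence $U$ is clopen in $X$, and $p\in U\not\ni q$.

Let $y\in Y\setminus X$. The positions $(n,U_n)$ are distinct for distinct $n$, so there is $N$ with $h(n,U_n)\ge g_y(n,U_n)$ for all $n\ge N$. Put $W=W_y(N,U_N)$. We show by induction that $U_n\subseteq W$ for all $n\ge N$. This holds for $n=N$ by the choice of $W$. If $U_n\subseteq W$ with $n\ge N$, then, since $U_n\cap X_N=U_N$, condition \eqref{eq:req} with $m=N$, $K=U_n$ and $k=h(n,U_n)$ gives $U_{n+1}\subseteq W$. Since the $U_n$ increase, $U\subseteq W$, and therefore $y\notin\operatorname{cl}_YU$. As this holds for every $y\in Y\setminus X$, Lemma~\ref{lem:glue} shows that $Y$ is disconnected.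
\end{proof}

\begin{remark}
By Theorem~\ref{thm:metr}, the space $\mathbb Q$ shows that ``$k_\omega$'' cannot be dropped. It too is an increasing union of compact (even finite) sets, but its topology is not determined by any such sequence.
\end{remark}

\section{A connectification with remainder of size $\mathfrak b$}\label{sec:upper}

Let $G$ be a countable nondiscrete topological group that is $k_\omega$ via $(X_n)$; discarding some initial $X_n$ we may assume $e\in X_0$. We now glue with $\mathfrak b$ points. As with $\mathbb Q$, each new point $y$ will be attached to $G$ at two places, this time determined by two points $a,b\in G$. To this end we choose an infinite set $D\subseteq G$ and require every neighborhood of $y$ to contain all but finitely many points of $aD\cup bD$. The set $D$ must meet two demands that pull in opposite directions. Since $Y$ must be Hausdorff, $D$ may not accumulate at any point of $G$; in particular, no sequence converging to $e$ will serve. But if $y$ is to be glued to a clopen set because that set contains $a$, then $D$ must meet a prescribed neighborhood of $e$ infinitely often. The way out is to take an array $(s_{i,j})$ whose rows converge to $e$, with the $i$th row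 outside $X_i$, and to let $D$ consist of one point from each row. Such a set meets every $X_n$ in a finite set, so it is closed and discrete; and it enters a neighborhood of $e$ infinitely often if its points are chosen far enough out in infinitely many rows. This is where unbounded families come in.

\begin{lemma}\label{lem:escape}
For each $n$ there is a sequence in $G\setminus X_n$ converging to $e$.
\end{lemma}

\begin{proof}
Suppose not, and put $X=X_n$. Then every sequence in $G$ that converges to $e$ is eventually in $X$. Since $\{e\}$ is not open in $G$, it is not open in some $X_m$. As $X_m$ is metrizable, there are $s_j\in X_m\setminus\{e\}$ with $s_j\to e$.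

There is an open neighborhood $W$ of $e$ in $X$ with $WW\subseteq X$. Otherwise, running through a decreasing countable neighborhood base of $e$ in the metrizable space $X$, we find $a_k,b_k\in X$ with $a_k\to e$, $b_k\to e$ and $a_kb_k\notin X$. But $a_kb_k\to e$, a contradiction. By (F3) we may shrink $W$ and assume that it is clopen in $X$.

As a nonempty countable compact space, $W$ has an isolated point $w$, and $w$ is isolated in $X$ because $W$ is open in $X$. Eventually $s_j\in X$, hence eventually $s_j\in W$, and then $ws_j\in WW\subseteq X$. But $ws_j\to w$ and $ws_j\ne w$, so $w$ is not isolated in $X$, a contradiction.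
\end{proof}

\paragraph{The array.} To separate different new points we shall need translates of different sets $D$ to have finite intersection. So the array should be \emph{thin}: a given element of $G$ should have only finitely many representations $s_\pi s_{\pi'}^{-1}$ with $\pi,\pi'\in\omega\times\omega$ distinct.

\begin{lemma}\label{lem:array}
There are elements $s_{i,j}\in G$ $(i,j<\omega)$ such that
\begin{enumerate}
\item[(1)] $s_{i,j}\notin X_i$ for all $i,j$, and $s_{i,j}\to e$ as $j\to\infty$, for each $i$;
\item[(2)] $s_\pi\ne s_{\pi'}$ for distinct $\pi,\pi'\in\omega\times\omega$, and for each $c\in G\setminus\{e\}$ only finitely many pairs $(\pi,\pi')$ satisfy $s_\pi s_{\pi'}^{-1}=c$.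
\end{enumerate}
\end{lemma}

\begin{proof}
For each $i$ let $(t^i_l)_{l<\omega}$ be a sequence in $G\setminus X_i$ converging to $e$, as provided by Lemma~\ref{lem:escape}. Since $e\in X_i$, no $t^i_l$ equals $e$, so each value occurs only finitely often in the sequence. Enumerate $\omega\times\omega=\{\pi_0,\pi_1,\dots\}$ without repetition and $G=\{g_0=e,g_1,\dots\}$. At stage $r$, with $\pi_r=(i,j)$, let $s_{\pi_r}=t^i_l$ for some $l\ge j$ such that
\[
s_{\pi_r}\notin\{g_ks_{\pi_v},\ g_k^{-1}s_{\pi_v}:\ v<r,\ k\le r\}.
\]
Only finitely many values are forbidden, so such an $l$ exists. Then (1) holds because $l\ge j$.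

For (2), suppose $s_{\pi_u}s_{\pi_v}^{-1}=g_k$ with $u\ne v$. If $u>v$, then $s_{\pi_u}=g_ks_{\pi_v}$, and the choice at stage $u$ forces $k>u$. If $v>u$, then $s_{\pi_v}=g_k^{-1}s_{\pi_u}$, and the choice at stage $v$ forces $k>v$. In both cases $\max(u,v)<k$. For $k=0$ this is impossible, so the $s_\pi$ are distinct. For $c=g_k\ne e$, a pair with $s_\pi s_{\pi'}^{-1}=c$ has $\pi\ne\pi'$, so it is among the finitely many pairs $(\pi_u,\pi_v)$ with $u,v<k$.
\end{proof}

For $\varphi\in\omega^\omega$ put
\[
D_\varphi=\{s_{i,\varphi(i)}:i<\omega\}.
\]
This set is infinite by (2). By (1), $D_\varphi\cap X_n\subseteq\{s_{i,\varphi(i)}:i<n\}$ is finite for every $n$, since $X_n\subseteq X_i$ for $i\ge n$. Hence every subset of $D_\varphi$ is closed in $G$, and the same holds for the translates of $D_\varphi$.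

\paragraph{The functions.} Let $\{f_\alpha:\alpha<\mathfrak b\}\subseteq\omega^\omega$ be unbounded. For $\alpha<\mathfrak b$ the family $\{\varphi_\beta:\beta<\alpha\}$ already chosen has fewer than $\mathfrak b$ members, hence a $\le^*$-bound $\psi$. Let $\varphi_\alpha=\max(f_\alpha,\psi+1)$. Then $\varphi_\beta<^*\varphi_\alpha$ for $\beta<\alpha$, so \emph{for $\alpha\ne\beta$ there are only finitely many $i$ with $\varphi_\alpha(i)=\varphi_\beta(i)$}. The family $\{\varphi_\alpha:\alpha<\mathfrak b\}$ is unbounded, and so is $\{\varphi_\alpha:\alpha\in B\}$ for every cofinal $B\subseteq\mathfrak b$, since a bound for the latter would bound every $\varphi_\alpha$.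

As $\mathfrak b$ is an infinite cardinal, it can be partitioned into countably many sets of size $\mathfrak b$, and these are cofinal in $\mathfrak b$. Index such a partition as $(B_{a,b})$ by the pairs $(a,b)\in G^2$ with $a\ne b$, and put
\[
D'_\alpha=aD_{\varphi_\alpha}\cup bD_{\varphi_\alpha}\qquad\text{for }\alpha\in B_{a,b}.
\]
All subsets of $D'_\alpha$ are closed in $G$.

\begin{lemma}\label{lem:ad}
If $\alpha\ne\beta$, then $D'_\alpha\cap D'_\beta$ is finite.
\end{lemma}

\begin{proof}
Let $\alpha\in B_{a,b}$ and $\beta\in B_{a',b'}$. An element of the intersection has the form $us_\pi=u's_{\pi'}$ with $u\in\{a,b\}$, $u'\in\{a',b'\}$, $\pi=(i,\varphi_\alpha(i))$ and $\pi'=(i',\varphi_\beta(i'))$. Then $s_\pi s_{\pi'}^{-1}=u^{-1}u'$, which is one of at most four elements $c$. For each $c\neq e$ there are only finitely many such pairs $(\pi,\pi')$, by (2). If $c=e$, then $\pi=\pi'$ by (2), so $i=i'$ and $\varphi_\alpha(i)=\varphi_\beta(i)$, which happens for only finitely many $i$.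
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:komega}]
A connectification of $G$ has a remainder of size at least $\mathfrak b$, by Proposition~\ref{prop:lower}. Since $\mathfrak b\ge\omega_1$, the group $G$ is not countably connectifiable. It remains to find a connectification with remainder of size $\mathfrak b$.

Let $Y=G\cup\{y_\alpha:\alpha<\mathfrak b\}$ with distinct new points $y_\alpha$. Let $G$ be open in $Y$ with its own topology, and let the basic neighborhoods of $y_\alpha$ be the sets $\{y_\alpha\}\cup V$ with $V\subseteq G$ open and $D'_\alpha\setminus V$ finite. These families are closed under finite intersections, so they define a topology on $Y$. As each $D'_\alpha$ is infinite, $G$ is dense in $Y$.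

\emph{$Y$ is Hausdorff.} Two points of $G$ are separated in $G$. For $g\in G$ and $y_\alpha$, the set $D'_\alpha\setminus\{g\}$ is closed in $G$ and does not contain $g$; by regularity it has an open neighborhood disjoint from a neighborhood of $g$. For $\alpha\ne\beta$, the sets $D'_\alpha\setminus D'_\beta$ and $D'_\beta\setminus D'_\alpha$ are disjoint and closed in $G$, and by Lemma~\ref{lem:ad} they contain all but finitely many points of $D'_\alpha$ and $D'_\beta$, respectively. As $G$ is normal by (F1) and (F2), they have disjoint open neighborhoods in $G$, and these separate $y_\alpha$ from $y_\beta$.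

\emph{$Y$ is connected.} Let $A\subset G$ be clopen, nonempty and proper. Take $a\in A$ and $b\in G\setminus A$, and a neighborhood $U$ of $e$ with $aU\subseteq A$ and $bU\subseteq G\setminus A$. By (1) there is $h\in\omega^\omega$ such that $s_{i,j}\in U$ whenever $j\ge h(i)$. The family $\{\varphi_\alpha:\alpha\in B_{a,b}\}$ is unbounded, so some $\alpha\in B_{a,b}$ satisfies $\varphi_\alpha(i)\ge h(i)$ for infinitely many $i$. For these $i$ we have
\[
as_{i,\varphi_\alpha(i)}\in A\qquad\text{and}\qquad bs_{i,\varphi_\alpha(i)}\in G\setminus A .
\]
By (2) these points are distinct for distinct $i$. So both $A$ and $G\setminus A$ contain infinitely many points of $D'_\alpha$, and every neighborhood of $y_\alpha$ meets both. Thus $y_\alpha\in\operatorname{cl}_YA\cap\operatorname{cl}_Y(G\setminus A)$, and $Y$ is connected by Lemma~\ref{lem:glue}.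
\end{proof}

By Proposition~\ref{prop:Z}, the theorem applies to the group of Theorem~\ref{thm:main}: the smallest remainder of a connectification of $(\mathbb Z,\tau)$ is exactly $\mathfrak b$. Nondiscreteness entered through Lemma~\ref{lem:escape}; it cannot be omitted, since a discrete group with at least two elements is not connectifiable.

\section{Both behaviors on the same group}\label{sec:both}

\begin{proof}[Proof of Theorem~\ref{thm:both}]
Let $\Gamma=\{\gamma_0,\gamma_1,\dots\}$ be a countable group with a nondiscrete Hausdorff group topology $\sigma$.

\emph{The metrizable topology.} We look for a topology coarser than $\sigma$ with a countable neighborhood base at $e$. Choose inductively symmetric $\sigma$-open neighborhoods $V_0\supseteq V_1\supseteq\cdots$ of $e$ such that, for all $n$,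
\[
V_{n+1}^2\subseteq V_n,\qquad \gamma_kV_{n+1}\gamma_k^{-1}\subseteq V_n\ \text{ for }k\le n+1,\qquad \gamma_n\notin V_n\ \text{ if }\gamma_n\neq e .
\]
At each step there are finitely many conditions, each satisfied by all sufficiently small neighborhoods of $e$. For any $k,n$ and $m\ge\max(k,n)$ we have $\gamma_kV_{m+1}\gamma_k^{-1}\subseteq V_m\subseteq V_n$. So $(V_n)$ satisfies the standard conditions (on products, inverses and conjugates) for a neighborhood base at $e$ of a group topology $\rho$. Moreover $\rho\subseteq\sigma$, so $\rho$ is not discrete; and $\bigcap_nV_n=\{e\}$, so $\rho$ is Hausdorff. Being first countable and Hausdorff, $(\Gamma,\rho)$ is metrizable by the Birkhoff--Kakutani theorem. By Theorem~\ref{thm:metr}, it is countably connectifiable.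

\emph{The $k_\omega$ topology.} Since $\rho$ is metrizable and nondiscrete, there are $s_j\ne e$ with $s_j\to e$ in $\rho$. We proceed as for $\mathbb Z$, with $(s_j)$ in the role of $(2^j)$; but the $s_j$ need not generate $\Gamma$, so we add the elements of $\Gamma$ one at a time. Let
\[
E_n=\{e\}\cup\{s_j^{\pm1}:j<\omega\}\cup\{\gamma_i^{\pm1}:i\le n\},\qquad X_n=E_n^{\,n+1},
\]
where $E_n^{\,n+1}$ is the set of products of $n+1$ elements of $E_n$. The set $E_n$ is $\rho$-compact, since every neighborhood of $e$ contains all but finitely many of its points; so its product set $X_n$ is $\rho$-compact too. We have $X_n\subseteq X_{n+1}$ because $e\in E_n\subseteq E_{n+1}$, and $X_n^{-1}=X_n$ because $E_n^{-1}=E_n$. Since $\gamma_n\in X_n$, the $X_n$ cover $\Gamma$. Finally, $X_nX_n=E_n^{\,2n+2}\subseteq E_{2n+1}^{\,2n+2}=X_{2n+1}$. By Lemma~\ref{lem:komega}, there is a Hausdorff group topology $\tau\supseteq\rho$ that is $k_\omega$ via $(X_n)$ and agrees with $\rho$ on $X_0$. As the points $s_j\in X_0\setminus\{e\}$ converge to $e$ in $(X_0,\rho)$, the topology $\tau$ is not discrete. By Theorem~\ref{thm:komega}, $(\Gamma,\tau)$ has no connectification with remainder of size less than $\mathfrak b$; in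 particular, it is not countably connectifiable.
\end{proof}

\begin{thebibliography}{1}
\bibitem{connectifying}
\emph{Connectifying Some Spaces},
\url{https://core.ac.uk/download/pdf/82341068.pdf}.
\end{thebibliography}

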